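\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture (Moret\'o--Rizo, 2024)}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Counterexamples to a conjecture on characters and subnormalizers of $p$-elements}


\begin{abstract}
For a $p$-element $x$ of a finite group $G$, a conjecture of Moret\'o and Rizo asks for a bijection between the irreducible characters of $G$ not vanishing at $x$ and those of the subnormalizer of $x$ not vanishing at $x$, preserving the $p$-part of the degree and the field generated by the value at $x$. We disprove it. A group built from two copies of $SU_3(3)$ violates the condition on fields for $p=3$. For every prime $p$ we then construct pairs $(G,x)$, with $x$ in a unique Sylow $p$-subgroup, for which the two sets of characters have different cardinalities; for fixed $p$ the ratio of the cardinalities is unbounded.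
\end{abstract}

\section{The question and the answer}

Let $G$ be a finite group, $p$ a prime, and $G_p$ the set of $p$-elements of $G$. We write $\mathrm{Irr}(G)$ for the set of complex irreducible characters of $G$, and for $x\in G$ we put
\[
\mathrm{Irr}^x(G)=\{\chi\in\mathrm{Irr}(G)\mid \chi(x)\neq0\}.
\]
A subgroup $H$ is \emph{subnormal} in $L$ if there is a chain $H=H_0\trianglelefteq H_1\trianglelefteq\dots\trianglelefteq H_k=L$. For $x\in G$ let
\[
S_G(\langle x\rangle)=\{g\in G\mid \langle x\rangle\text{ is subnormal in }\langle g,x\rangle\},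
\qquad
\mathrm{Sub}_G(x)=\langle S_G(\langle x\rangle)\rangle .
\]
The group $\mathrm{Sub}_G(x)$ is the \emph{subnormalizer} of $x$. It contains $x$, so $\mathrm{Irr}^x(\mathrm{Sub}_G(x))$ makes sense.

For a $p$-element, the subnormalizer measures how the Sylow $p$-subgroups sit around $x$: it is known to be generated by the normalizers of the Sylow $p$-subgroups containing $x$ \cite{slides}. At one extreme, if $x$ lies in the largest normal $p$-subgroup $O_p(G)$, then $\mathrm{Sub}_G(x)=G$. At the other, if $x$ lies in a unique Sylow $p$-subgroup $Q$, then $\mathrm{Sub}_G(x)=N_G(Q)$. All our counterexamples are of this second kind, for which we give a direct proof in Lemma~\ref{lem:sub}.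

Write $n_p$ for the $p$-part of a positive integer $n$. The following conjecture is stated in \cite{slides}.

\begin{conjecture}
For every finite group $G$, every prime $p$ and every $x\in G_p$ there is a bijection $f_x:\mathrm{Irr}^x(G)\to\mathrm{Irr}^x(\mathrm{Sub}_G(x))$ such that for all $\chi\in\mathrm{Irr}^x(G)$
\begin{enumerate}
\item[(1)] $\chi(1)_p=f_x(\chi)(1)_p$, and
\item[(2)] $\mathbb Q(\chi(x))=\mathbb Q(f_x(\chi)(x))$.
\end{enumerate}
\end{conjecture}

This is a statement about counting characters of $G$ inside a subgroup determined by $x$. If $x$ is a $p$-element, then $\chi(x)\equiv\chi(1)$ modulo every maximal ideal containing $p$ of the ring of algebraic integers, so every $\chi$ of degree prime to $p$ lies in $\mathrm{Irr}^x(G)$. A bijection satisfying (1) would therefore show that $G$ and $\mathrm{Sub}_G(x)$ have equally many irreducible characters of degree prime to $p$. It would say more, since it also controls the other characters that do not vanish at $x$. If $q\geq3$ is a power of $p$ with $3\nmid q+1$, the conjecture is true for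 $SU_3(q)$ and all its $p$-elements (Remark~\ref{rem:U}). Nevertheless the general answer is negative.

\begin{theorem}\label{thm:A}
Let $U=SU_3(3)$ and $G=(U\times U\times C_3)\rtimes\langle\sigma\rangle$, where $\sigma$ has order $2$, swaps the two factors $U$ and inverts $C_3=\langle z\rangle$. Let $p=3$, $P\in\mathrm{Syl}_3(U)$, $1\neq u\in Z(P)$, $v\in P\setminus Z(P)$ and $x=(u,v,z)$. Then $x$ lies in a unique Sylow $3$-subgroup of $G$. The number of characters $\chi$ with $\mathbb Q(\chi(x))=\mathbb Q(\sqrt{-3})$ is $130$ in $\mathrm{Irr}^x(G)$ and $88$ in $\mathrm{Irr}^x(\mathrm{Sub}_G(x))$. Hence no bijection $\mathrm{Irr}^x(G)\to\mathrm{Irr}^x(\mathrm{Sub}_G(x))$ satisfies \textup{(2)}, and the conjecture is false.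
\end{theorem}

In the notation of the ATLAS \cite{atlas}, $u$ lies in class 3A of $U$ and $v$ in class 3B, and $P\setminus Z(P)$ is the set of elements of $P$ of class 3B; see Section~\ref{sec:B}.

In Theorem~\ref{thm:A} the two sets have the same size, and a bijection satisfying (1) exists (Remark~\ref{rem:243}). The second theorem shows that in general even the sizes differ.

\begin{theorem}\label{thm:B}
For every prime $p$ there are a finite group $G$ and an element $x\in G_p$ lying in a unique Sylow $p$-subgroup of $G$ with
\[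
|\mathrm{Irr}^x(G)|>|\mathrm{Irr}^x(\mathrm{Sub}_G(x))| .
\]
Moreover, for fixed $p$ the ratio $|\mathrm{Irr}^x(G)|/|\mathrm{Irr}^x(\mathrm{Sub}_G(x))|$ is unbounded over such pairs $(G,x)$.
\end{theorem}

So no bijection need exist at all, even when (1) and (2) are both dropped.

\paragraph{The idea.} Take $U=SU_3(q)$, a Sylow $p$-subgroup $P$ for the defining prime, and $B=N_U(P)$. There are two kinds of nontrivial elements of $P$: those in $Z(P)$, represented by $u$, and those outside, represented by $v$. The conjecture compares $U$ with $B$ at $u$, and it compares them at $v$; both comparisons come out right. It does not compare the \emph{pairs} $(\chi(u),\chi(v))$, and these differ. For $B$, almost all of the pairs with $\chi(v)\neq0$ lie on one line through the origin of $\mathbb Q^2$; for $U$ they spread over four lines.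

It remains to find a group in which a single character value sees two such pairs at once. For odd $p$, swapping two copies of $U$ does this. At $x=(u,v)$, the character of $(U\times U)\rtimes C_2$ induced from $\chi\times\psi$ with $\chi\neq\psi$ has the value
\[
\chi(u)\psi(v)+\psi(u)\chi(v).
\]
This is a ``permanent'' of the pairs of $\chi$ and $\psi$, and it turns out to vanish equally often for $U$ and for $B$. If the plus sign could be turned into a minus sign, we would get the determinant. For nonzero pairs it vanishes exactly when the two pairs lie on a common line, and this happens more often for $B$ than for $U$. A factor $C_3$ inverted by the swap brings the determinant into the irrational part of the value; this gives Theorem~\ref{thm:A}. An auxiliary $p$-group $H$, chosen so that its character values supply the factor $-1$, makes the value itself a multiple of the determinant for some of the characters. This, with three copies of $U$ instead of two when $p=2$, gives Theorem~\ref{thm:B}.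

\section{Two general facts}

\begin{lemma}\label{lem:sub}
If $x\in G_p$ lies in a unique Sylow $p$-subgroup $Q$ of $G$, then $\mathrm{Sub}_G(x)=N_G(Q)$.
\end{lemma}

\begin{proof}
We show that $S_G(\langle x\rangle)=N_G(Q)$. Let $g\in S_G(\langle x\rangle)$ and $L=\langle g,x\rangle$. A subnormal $p$-subgroup of $L$ lies in $O_p(L)$: if $N\trianglelefteq M$, then $O_p(N)$ is characteristic in $N$, hence $O_p(N)\le O_p(M)$, and one goes up the chain. So $x\in O_p(L)$. The $p$-group $O_p(L)$ lies in some Sylow $p$-subgroup of $G$; that subgroup contains $x$, so it is $Q$. Since $g\in L$ normalizes $O_p(L)$, we get $x\in O_p(L)=O_p(L)^g\le Q^g$, whence $Q^g=Q$.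

Conversely, let $g\in N_G(Q)$ and $L=\langle g,x\rangle\le N_G(Q)$. Then $Q\cap L\trianglelefteq L$, and $\langle x\rangle$ is subnormal in the $p$-group $Q\cap L$. So $g\in S_G(\langle x\rangle)$.
\end{proof}

The second fact is the standard description of characters in a cyclic extension of prime degree, part of Clifford theory. Let $N\trianglelefteq\Gamma$ with $\Gamma/N$ cyclic of prime order $\ell$.

\medskip
\noindent\textbf{(C)} \emph{Each $\chi\in\mathrm{Irr}(\Gamma)$ lies over exactly one $\Gamma$-orbit in $\mathrm{Irr}(N)$. If $\theta\in\mathrm{Irr}(N)$ is $\Gamma$-invariant, the irreducible characters of $\Gamma$ over $\theta$ are exactly $\ell$ extensions of $\theta$. Otherwise the orbit of $\theta$ has size $\ell$, the induced character $\theta^\Gamma$ is the only irreducible character of $\Gamma$ over $\theta$, and its restriction to $N$ is the sum of the $\ell$ conjugates of $\theta$.}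

\section{Two columns of the character tables of $SU_3(q)$ and its Borel subgroup}\label{sec:U}

From now on $q\geq3$ is a power of the prime $p$ with $3\nmid q+1$. Such $q$ exist for every $p$: take $q=p^2$, since $p^2+1\not\equiv0\pmod3$.

In this section we determine the pairs $(\chi(u),\chi(v))$ for the irreducible characters $\chi$ of $U=SU_3(q)$ and of its Borel subgroup $B$. Later we shall use only that these values are integers, Lemma~\ref{lem:TI} on the Sylow subgroups of $U$, and the comparison of $U$ with $B$ in Lemma~\ref{lem:compare}.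

\subsection{The group, and its Sylow subgroups}

Let $U=SU_3(q)$ be defined by the Hermitian form $\xi_1\eta_3^q+\xi_2\eta_2^q+\xi_3\eta_1^q$ on $\mathbb F_{q^2}^3$; then $|U|=q^3(q^3+1)(q^2-1)$. Put
\[
g(\alpha,\beta)=\begin{pmatrix}1&\alpha&\beta\\0&1&-\alpha^q\\0&0&1\end{pmatrix},\qquad
P=\{g(\alpha,\beta)\mid \alpha,\beta\in\mathbb F_{q^2},\ \beta+\beta^q=-\alpha^{q+1}\},
\]
\[
T=\{\mathrm{diag}(s,s^{q-1},s^{-q})\mid s\in\mathbb F_{q^2}^\times\}.
\]
Evaluating the form on the columns of a matrix shows that $P$ is the group of all upper unitriangular elements of $U$ and that $T\le U$. For given $\alpha$ there are $q$ choices of $\beta$, because the trace $\beta\mapsto\beta+\beta^q$ maps $\mathbb F_{q^2}$ onto $\mathbb F_q$ with fibers of size $q$. So $|P|=q^3$ and $P\in\mathrm{Syl}_p(U)$. An element of $U$ fixing the isotropic point $\langle e_1\rangle$ also stabilizes $e_1^\perp=\langle e_1,e_2\rangle$, so it is upper triangular. If its diagonal is $(s,s',s'')$, then $ss''^q=1$ and $ss's''=1$, so $s''=s^{-q}$ and $s'=s^{q-1}$. Hence the stabilizer of $\langle e_1\rangle$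 is $B=PT$, with $P\trianglelefteq B$ and $|B|=q^3(q^2-1)$.

\begin{lemma}\label{lem:TI}
Every $1\neq y\in P$ fixes only one isotropic point, namely $\langle e_1\rangle$. Consequently distinct Sylow $p$-subgroups of $U$ intersect trivially, $N_U(P)=B$, and $C_U(y)\le B$ for $1\ne y\in P$.
\end{lemma}

\begin{proof}
An isotropic vector with $\xi_3=0$ has $\xi_2^{q+1}=0$, so it spans $\langle e_1\rangle$. The other isotropic points are the $\langle(\beta,\gamma,1)^t\rangle$ with $\beta+\beta^q+\gamma^{q+1}=0$. Writing $\gamma=-\alpha^q$, we have $\gamma^{q+1}=\alpha^{q+1}$, so these are exactly the points spanned by the third columns of elements of $P$, that is, the points $y\langle e_3\rangle$ with $y\in P$. Since an element of $P$ is determined by its third column, $P$ acts regularly on these points. This proves the first claim.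

Let $1\neq y\in P\cap R$ with $R\in\mathrm{Syl}_p(U)$. As a conjugate of $P$, the group $R$ fixes an isotropic point; it is fixed by $y$, so it is $\langle e_1\rangle$. Thus $R\le B$, and $R=P$ since $P\trianglelefteq B$. As all Sylow $p$-subgroups are conjugate to $P$, distinct ones intersect trivially. Finally, $N_U(P)$ fixes the only isotropic point fixed by $P$, and $C_U(y)$ the only one fixed by $y$, so both lie in $B$.
\end{proof}

\subsection{The Borel subgroup}\label{sec:B}

Put $Z=\{g(0,\beta)\mid\beta+\beta^q=0\}$, a group of order $q$. The $(1,3)$-entry of $g(\alpha,\beta)g(\alpha',\beta')$ is $\beta+\beta'-\alpha\alpha'^q$. Hence $P/Z\cong\mathbb F_{q^2}$ via $g(\alpha,\beta)\mapsto\alpha$, the subgroup $Z$ is central, and with $[y,w]=y^{-1}w^{-1}yw$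
\[
[g(\alpha,\beta),g(\alpha',\beta')]=g(0,\ \alpha'\alpha^q-\alpha\alpha'^q).
\]
For fixed $\alpha\neq0$ the $\mathbb F_q$-linear map $\alpha'\mapsto\alpha'\alpha^q-\alpha\alpha'^q$ has kernel $\mathbb F_q\alpha$, so its image is one-dimensional over $\mathbb F_q$. The image lies in the one-dimensional space $\{\gamma\mid\gamma+\gamma^q=0\}$, so it equals this space. Therefore
\begin{equation}\label{eq:comm}
\{[y,w]\mid w\in P\}=Z\qquad\text{for every }y\in P\setminus Z,
\end{equation}
and $Z(P)=Z=P'$.

The element of $T$ with parameter $s$ acts by conjugation on $P/Z\cong\mathbb F_{q^2}$ as multiplication by $s\cdot s^{-(q-1)}=s^{2-q}$, and on $Z$ as multiplication by $s\cdot s^{q}=s^{q+1}$. Since $q-2$ is prime to $q-1$,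
\[
\gcd(q-2,q^2-1)=\gcd(q-2,q+1)=\gcd(3,q+1)=1 .
\]
So $T$ acts on $P/Z$ as the full group of multiplications by $\mathbb F_{q^2}^\times$. (If $3\mid q+1$, then $T$ would have three orbits on the nonzero elements of $P/Z$. This is why we exclude that case.) The norm $s\mapsto s^{q+1}$ maps onto $\mathbb F_q^\times$, so $T$ is transitive on the nontrivial elements of $Z$.

By \eqref{eq:comm} the $P$-class of $y\in P\setminus Z$ is the coset $yZ$. Thus $Z\setminus\{1\}$ and $P\setminus Z$ are single $B$-classes, of sizes $q-1$ and $q^3-q$. Fix once and for all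
\[
1\neq u\in Z,\qquad v\in P\setminus Z .
\]
By Lemma~\ref{lem:TI}, $|C_U(u)|=|C_B(u)|=q^3(q+1)$ and $|C_U(v)|=|C_B(v)|=q^2$. For $q=3$ these orders are $108$ and $9$. Elements of $P$ have $(y-1)^3=0$, so for $q=3$ all nontrivial ones have order $3$; this identifies the classes of $u$ and $v$ with the classes 3A and 3B of \cite{atlas}.

For a character $\chi$ of $U$ or $B$ we write
\[
(a,b)=(a_\chi,b_\chi)=(\chi(u),\chi(v)).
\]

\begin{lemma}\label{lem:B}
The irreducible characters of $B$ are as follows.
\begin{center}
\begin{tabular}{c|c|c}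
degree & number & $(a,b)$\\\hline
$1$ & $q^2-1$ & $(1,1)$\\
$q^2-1$ & $1$ & $(q^2-1,-1)$\\
$q(q-1)$ & $q+1$ & $(-q,0)$
\end{tabular}
\end{center}
\end{lemma}

\begin{proof}
The characters with $P$ in the kernel are the $q^2-1$ linear characters of $B/P\cong T$. If multiplication by $\kappa\neq1$ fixes a linear character $\eta$ of $P/Z$, then $\eta((\kappa-1)\alpha)=1$ for all $\alpha$ and $\eta$ is trivial; hence $T$ acts regularly on the $q^2-1$ nontrivial linear characters of $P/Z$. Each of them thus has stabilizer $P$ in $B$, and all of them induce to the same irreducible character of $B$, of degree $q^2-1$. Its restriction to $P$ is the regular character of $P/Z$ minus $1_P$, with values $q^2-1$ at $u$ and $-1$ at $v$.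

Now let $1\neq\nu\in\mathrm{Irr}(Z)$ and let $\theta\in\mathrm{Irr}(P)$ lie over $\nu$, so $\theta|_Z=\theta(1)\nu$. Let $y\in P\setminus Z$. By \eqref{eq:comm} there is $w\in P$ with $\nu([y,w])\neq1$, and $\theta(y)=\theta(w^{-1}yw)=\theta(y[y,w])=\nu([y,w])\theta(y)$ gives $\theta(y)=0$. So $\theta$ vanishes off $Z$, and $1=\langle\theta,\theta\rangle=\theta(1)^2|Z|/|P|$ shows $\theta(1)=q$. Thus $\theta=\theta_\nu$ is determined by $\nu$. The group $T$ acts on $Z$ as the group of multiplications by $\mathbb F_q^\times$, and as for $P/Z$ this group of order $q-1$ is regular on the $q-1$ characters $\nu\neq1$. So $T$ is transitive on them, with stabilizers $T_\nu$ of order $q+1$, and $PT_\nu$ is the stabilizer of $\theta_\nu$ in $B$. Since $PT_\nu/P$ is cyclic, $\theta_\nu$ extends to $PT_\nu$. There are $q+1$ extensions, and they induce to $q+1$ distinct irreducible characters of $B$ of degree $q(q-1)$, which are all those over $\nu$. Each restricts to $P$ as $\sum_{\nu'\neq1}\theta_{\nu'}$, with values $\sum_{\nu'\ne1}q\,\nu'(u)=-q$ at $u$ and $0$ at $v$.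
\end{proof}

\subsection{The whole group}

Nontrivial elements of $Z$ are transvections. For $v=g(\alpha,\beta)$ with $\alpha\neq0$, the $(1,3)$-entry of $(v-1)^2$ is $-\alpha^{q+1}\neq0$, so $v$ is regular unipotent. The character table of $SU_3(q)$ for $3\nmid q+1$, see Simpson and Frame \cite{SF}, gives the following pairs. (For $q=3$ and $q=4$ they can also be read off from \cite{atlas}.)
\begin{equation}\label{eq:table}
\begin{array}{c|c|c}
\text{degree}&\text{number}&(a,b)\\\hline
1&1&(1,1)\\
q(q-1)&1&(-q,0)\\
q^3&1&(0,0)\\
q^2-q+1&q&(1-q,1)\\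
q(q^2-q+1)&q&(q,0)\\
(q-1)(q^2-q+1)&q(q-1)/6&(2q-1,-1)\\
q^3+1&(q+1)(q-2)/2&(1,1)\\
(q+1)^2(q-1)&q(q-1)/3&(-q-1,-1)
\end{array}
\end{equation}
As a check, column orthogonality requires $\sum b^2=|C_U(v)|=q^2$ and $\sum ab=0$. The first holds because $1+q+\frac{q(q-1)}6+\frac{(q+1)(q-2)}2+\frac{q(q-1)}3=q^2$. The second sum is
\[
1+q(1-q)-\tfrac{(2q-1)q(q-1)}6+\tfrac{(q+1)(q-2)}2+\tfrac{(q+1)q(q-1)}3
=q(1-q)+\tfrac{q(q-1)}2+\tfrac{q(q-1)}2=0 .
\]

\subsection{The comparison}

For $Y\in\{U,B\}$ we split $\mathrm{Irr}(Y)=X_Y\sqcup D_Y\sqcup O_Y$ according to whether $b\neq0$, or $b=0\neq a$, or $a=b=0$. For $\chi\in X_Y$ we put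
\[
\rho_\chi=\chi(u)/\chi(v),
\]
so that $\rho_\chi$ records the line through $(a,b)$. Finally let
\[
S_Y=\#\{(\chi,\psi)\in X_Y\times X_Y\mid\rho_\chi=\rho_\psi\}.
\]
The sets $X_Y$ and $D_Y$ have the same sizes for $U$ and for $B$; the number $S_Y$ tells the two groups apart.

\begin{lemma}\label{lem:compare}
\begin{enumerate}
\item[(i)] $|X_Y|=q^2$ and $|D_Y|=q+1$ for both $Y=U$ and $Y=B$.
\item[(ii)] For $\chi\in X_Y$ the ratio $\rho_\chi$ is an integer with $\rho_\chi\equiv1\pmod q$. Hence $\rho_\chi\neq0$; also $\rho_\chi+\rho_\psi\neq0$ for all $\chi,\psi\in X_Y$; and if $p=2$, then $\rho_\chi$ is odd.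
\item[(iii)] $S_B=(q^2-1)^2+1$ and $S_U=q^2+\frac7{18}q^2(q-1)^2$. In particular $S_U<S_B$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:B}, $X_B$ has $q^2-1$ characters with $\rho_\chi=1$ and one with $\rho_\chi=1-q^2$, and $|D_B|=q+1$. By \eqref{eq:table}, $|D_U|=1+q$, and the values of $\rho_\chi$ on $X_U$ are
\[
1,\quad 1-q,\quad 1-2q,\quad 1+q
\]
with multiplicities
\[
1+\tfrac{(q+1)(q-2)}2=\tfrac{q(q-1)}2,\qquad q,\qquad \tfrac{q(q-1)}6,\qquad \tfrac{q(q-1)}3,
\]
which add up to $q^2$. This gives (i) and the congruence in (ii). A sum $\rho_\chi+\rho_\psi$ is congruent to $2$ modulo $q$, hence nonzero since $q\geq3$; the rest of (ii) is clear from the congruence.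

The displayed values are distinct, so $S_U$ is the sum of the squares of the multiplicities, $q^2+q^2(q-1)^2\bigl(\frac14+\frac1{36}+\frac19\bigr)=q^2+\frac7{18}q^2(q-1)^2$. Similarly $S_B=(q^2-1)^2+1=q^4-2q^2+2$. Since $(q-1)^2<q^2$,
\[
S_B-S_U>q^4-2q^2+2-q^2-\tfrac7{18}q^4=q^2\bigl(\tfrac{11}{18}q^2-3\bigr)+2>0
\]
because $q\geq3$.
\end{proof}

\begin{remark}\label{rem:U}
The conjecture holds for $U$ and every $p$-element $x$. If $x=1$, then $\mathrm{Sub}_U(x)=U$. Otherwise we may assume $x=u$ or $x=v$, since every nontrivial $p$-element is conjugate to one of them, and $\mathrm{Sub}_U(x)=B$ by Lemmas~\ref{lem:sub} and~\ref{lem:TI}. All values involved are integers, so (2) is automatic. Moreover $\mathrm{Irr}^v(Y)=X_Y$ and $\mathrm{Irr}^u(Y)=X_Y\sqcup D_Y$; the degrees are prime to $p$ on $X_Y$ and have $p$-part $q$ on $D_Y$. So any bijections $X_U\to X_B$ and $D_U\to D_B$ will do. By part (iii) of the lemma, however, no bijection $X_U\to X_B$ both preserves and reflects the relation ``$(a,b)$ and $(a',b')$ are proportional''.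
\end{remark}

\section{A counterexample from two copies of $SU_3(3)$}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $q=p=3$. After conjugation by an element $(g,g,1)$ with $g\in U$ we may take $P$, $u$, $v$ as in Section~\ref{sec:U}, and $B=N_U(P)$.

\emph{The subnormalizer.} The subgroup $M=U\times U\times C_3$ has index $2$ in $G$, so the Sylow $3$-subgroups of $G$ are the groups $P_1\times P_2\times C_3$ with $P_i\in\mathrm{Syl}_3(U)$. If one of them contains $x=(u,v,z)$, then $1\neq u\in P\cap P_1$ and $1\neq v\in P\cap P_2$, and Lemma~\ref{lem:TI} gives $P_1=P_2=P$. So $Q=P\times P\times C_3$ is the only one. It is normalized by $\sigma$, and $N_M(Q)=B\times B\times C_3$. By Lemma~\ref{lem:sub},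
\[
\mathrm{Sub}_G(x)=N_G(Q)=(B\times B\times C_3)\rtimes\langle\sigma\rangle .
\]

\emph{The characters.} Let $Y\in\{U,B\}$ and $\Gamma=(Y\times Y\times C_3)\rtimes\langle\sigma\rangle$, which is $G$ for $Y=U$ and $\mathrm{Sub}_G(x)$ for $Y=B$. Let $\lambda\in\mathrm{Irr}(C_3)$ with $\lambda(z)=\zeta=\frac{-1+\sqrt{-3}}2$. Then $\sigma$ maps $\chi\times\psi\times\lambda^i$ to $\psi\times\chi\times\lambda^{-i}$. We apply (C) with $\ell=2$ and write $(a,b)$, $(a',b')$ for the pairs of $\chi$, $\psi\in\mathrm{Irr}(Y)$; all these are integers by Lemma~\ref{lem:B} and \eqref{eq:table}.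

The characters over $\chi\times\psi\times1$ have at $x$ the value $ab$ if $\chi=\psi$ (two extensions) and $ab'+a'b$ if $\chi\neq\psi$. These are rational.

An orbit in which the third component is nontrivial has size $2$ and contains exactly one character of the form $\chi\times\psi\times\lambda$. So the irreducible characters of $\Gamma$ over such orbits are parametrized by the \emph{ordered} pairs $(\chi,\psi)\in\mathrm{Irr}(Y)^2$. The value at $x$ is
\begin{equation}\label{eq:Avalue}
ab'\zeta+a'b\,\zeta^{-1}=-\tfrac12(ab'+a'b)+\tfrac12(ab'-a'b)\sqrt{-3}.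
\end{equation}
This value is nonzero and generates $\mathbb Q(\sqrt{-3})$ if $ab'-a'b\neq0$, and it is rational otherwise. Hence the number of $\chi\in\mathrm{Irr}^x(\Gamma)$ with $\mathbb Q(\chi(x))=\mathbb Q(\sqrt{-3})$ is the number of ordered pairs of characters of $Y$ whose vectors $(a,b)$, $(a',b')$ are linearly independent.

\emph{The count.} By Lemma~\ref{lem:compare}, $|X_Y|=9$ and $|D_Y|=4$, so $13$ characters of $Y$ have $(a,b)\neq(0,0)$. Two of them, possibly equal, have linearly dependent vectors exactly when both lie in $X_Y$ and have the same $\rho$, or both lie in $D_Y$. So the number is $13^2-S_Y-4^2$. The lines met by $X_U$ are spanned by $(1,1)$, $(-2,1)$, $(5,-1)$, $(4,1)$ with multiplicities $3,3,1,2$, and those met by $X_B$ by $(1,1)$, $(8,-1)$ with multiplicities $8,1$. Hence $S_U=9+9+1+4=23$ and $S_B=64+1=65$. The numbers are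
\[
169-23-16=130\quad(Y=U),\qquad 169-65-16=88\quad(Y=B).
\]
A bijection satisfying (2) would force them to be equal.
\end{proof}

\begin{remark}\label{rem:243}
In this example both sets $\mathrm{Irr}^x(\Gamma)$ have exactly $243$ elements. Since $\zeta$ and $\zeta^{-1}$ are linearly independent over $\mathbb Q$, the value \eqref{eq:Avalue} is nonzero unless $ab'=a'b=0$, that is, it is nonzero for $9^2+2\cdot9\cdot4=153$ ordered pairs. With trivial third component we get $2\cdot9$ extensions, and the induced characters from unordered pairs $\{\chi,\psi\}$: all $36$ pairs of distinct elements of $X_Y$, where the value is $bb'(\rho_\chi+\rho_\psi)\neq0$, and the $36$ pairs with one member in $X_Y$ and one in $D_Y$. The total is $153+18+36+36=243$ for either $Y$. By the degrees given in Remark~\ref{rem:U}, the $81+18+36=135$ characters coming from two members of $X_Y$ have degree prime to $3$, and the other $72+36=108$ have degree with $3$-part $3$. So there is a bijection satisfying (1).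
\end{remark}

\section{The wreath product construction}

To change the \emph{number} of nonvanishing characters we want the determinant $ab'-a'b$ itself as a value, rather than as an irrational part. We attach to each copy of $U$ a $p$-group $H$, whose character values multiply the terms of the permanent, and later choose $H$ so that these factors can have ratio $-1$. The cyclic group permuting the copies must have order prime to $p$, so that the Sylow $p$-subgroups lie in the base group. We take it of prime order $\ell$, so that (C) applies; for odd $p$ we shall use $\ell=2$, and for $p=2$ we shall use $\ell=3$.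

Let $H$ be a $p$-group, $\ell\neq p$ a prime, and $h_i\in H$ for $i\in\mathbb Z/\ell$. For $Y\in\{U,B\}$ let
\[
\Gamma_Y=(Y\times H)\wr C_\ell=(Y\times H)^\ell\rtimes C_\ell ,
\]
where $C_\ell$ permutes the factors, indexed by $\mathbb Z/\ell$, cyclically. Put
\[
x=(x_i)_{i\in\mathbb Z/\ell},\qquad x_i=(u_i,h_i),\qquad u_0=u,\quad u_i=v\ \text{ for } i\neq0 .
\]
For $\boldsymbol\lambda=(\lambda_i)\in\mathrm{Irr}(H)^\ell$ and $k\in\mathbb Z/\ell$ let
\[
\Lambda_k(\boldsymbol\lambda)=\prod_{i\in\mathbb Z/\ell}\lambda_{i+k}(h_i),
\]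
and let $W_Y$ be the number of pairs $(\boldsymbol\chi,\boldsymbol\lambda)\in X_Y^\ell\times\mathrm{Irr}(H)^\ell$ with
\begin{equation}\label{eq:W}
\sum_{k\in\mathbb Z/\ell}\rho_{\chi_k}\Lambda_k(\boldsymbol\lambda)=0 .
\end{equation}

\begin{proposition}\label{prop:wreath}
The $p$-element $x$ lies in a unique Sylow $p$-subgroup of $\Gamma_U$, we have $\mathrm{Sub}_{\Gamma_U}(x)=\Gamma_B$, and
\[
|\mathrm{Irr}^x(\Gamma_U)|-|\mathrm{Irr}^x(\Gamma_B)|=\tfrac1\ell\,(W_B-W_U).
\]
\end{proposition}

\begin{proof}
Since $p\neq\ell$, the Sylow $p$-subgroups of $\Gamma_U$ are the $\prod_i(P_i\times H)$ with $P_i\in\mathrm{Syl}_p(U)$. As all $u_i$ are nontrivial elements of $P$, Lemma~\ref{lem:TI} shows that $Q=(P\times H)^\ell$ is the only one containing $x$. It is normalized by $C_\ell$, and its normalizer in the base group is $(B\times H)^\ell$. So $\mathrm{Sub}_{\Gamma_U}(x)=N_{\Gamma_U}(Q)=\Gamma_B$ by Lemma~\ref{lem:sub}.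

\emph{Reduction to tuples.} For $\boldsymbol\theta=(\theta_i)\in\mathrm{Irr}(Y\times H)^\ell$ put
\[
V(\boldsymbol\theta)=\sum_{k\in\mathbb Z/\ell}\ \prod_{i\in\mathbb Z/\ell}\theta_{i+k}(x_i).
\]
The conjugates under $C_\ell$ of the character $\prod_i\theta_i$ of the base group are given by the cyclic shifts of $\boldsymbol\theta$. So by (C) the nonconstant tuples give one irreducible character of $\Gamma_Y$ for each orbit, all orbits having size $\ell$, with value $V(\boldsymbol\theta)$ at $x$; a constant tuple $(\theta,\dots,\theta)$ gives $\ell$ characters, all with the value $\prod_i\theta(x_i)=V(\boldsymbol\theta)/\ell$ at $x$. With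
\[
n_Y=\#\{\boldsymbol\theta\mid V(\boldsymbol\theta)\neq0\},\qquad
e_Y=\#\{\theta\in\mathrm{Irr}(Y\times H)\mid \textstyle\prod_i\theta(x_i)\neq0\}
\]
we obtain $|\mathrm{Irr}^x(\Gamma_Y)|=\frac1\ell(n_Y-e_Y)+\ell e_Y$. For $\theta=\chi\times\lambda$ we have $\prod_i\theta(x_i)=ab^{\ell-1}\prod_i\lambda(h_i)$, where $(a,b)=(a_\chi,b_\chi)$. Since $a\neq0$ on $X_Y$ by Lemma~\ref{lem:compare}(ii), this is nonzero if and only if $\chi\in X_Y$ and $\prod_i\lambda(h_i)\neq0$. As $|X_U|=|X_B|$, it follows that $e_U=e_B$, and the difference to be computed is $\frac1\ell(n_U-n_B)$.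

\emph{Vanishing of $V$.} Write $\theta_i=\chi_i\times\lambda_i$ and $(a_i,b_i)=(a_{\chi_i},b_{\chi_i})$. In the $k$-th term of $V$ the component $x_0$ is evaluated by $\theta_k$, so
\[
V(\boldsymbol\theta)=\sum_{k}A_k\Lambda_k(\boldsymbol\lambda),\qquad A_k=a_k\prod_{i\neq k}b_i .
\]
\begin{itemize}
\item If some $\chi_i\in O_Y$, then all $A_k=0$, since $A_k$ contains $a_i$ or $b_i$. If at least two of the $\chi_i$ lie in $D_Y$, then again all $A_k=0$, since for every $k$ one of these two has index different from $k$ and contributes $b_i=0$. So $V=0$.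
\item If exactly one $\chi_m$ lies in $D_Y$ and all others lie in $X_Y$, then $A_m\neq0$ and $A_k=0$ for $k\neq m$. So $V\neq0$ if and only if $\Lambda_m(\boldsymbol\lambda)\neq0$. The number of such $\boldsymbol\theta$ with $V\neq0$ is
\[
\sum_m|D_Y|\,|X_Y|^{\ell-1}\,\#\{\boldsymbol\lambda\mid\Lambda_m(\boldsymbol\lambda)\neq0\},
\]
which by Lemma~\ref{lem:compare}(i) is the same for $Y=U$ and $Y=B$.
\item If all $\chi_i$ lie in $X_Y$, then $V=\bigl(\prod_ib_i\bigr)\sum_k\rho_{\chi_k}\Lambda_k(\boldsymbol\lambda)$ vanishes if and only if \eqref{eq:W} holds. The number of such $\boldsymbol\theta$ with $V\neq0$ is $q^{2\ell}|\mathrm{Irr}(H)|^\ell-W_Y$.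
\end{itemize}
Hence $n_U-n_B=W_B-W_U$.
\end{proof}

So everything depends on the solutions of \eqref{eq:W}. For odd $p$, $H=1$ and $\ell=2$ the equation is $\rho_{\chi_0}+\rho_{\chi_1}=0$, which has no solution for either $Y$, and there is no difference. The task is to find $H$ and $h_i$ such that \eqref{eq:W} turns into an equality of two of the $\rho$'s for some $\boldsymbol\lambda$, whose solutions are counted by $S_Y$, without producing other relations between the $\rho$'s that we do not control.

\section{Odd primes}

Let $p$ be odd and $\ell=2$, so \eqref{eq:W} reads $\rho_{\chi_0}\Lambda_0+\rho_{\chi_1}\Lambda_1=0$ with $\Lambda_0=\lambda_0(h_0)\lambda_1(h_1)$ and $\Lambda_1=\lambda_1(h_0)\lambda_0(h_1)$. We want $\Lambda_1=-\Lambda_0\ne0$ for some characters. An abelian $H$ cannot give this, because then $\Lambda_1/\Lambda_0$ is a root of unity of odd order. Instead we let the Galois group produce the sign. If $h_1=h_0^n$ with $n$ prime to $p$, then $\lambda(h_1)$ is a Galois conjugate of $\lambda(h_0)$, and a quadratic Gauss sum is sent to its negative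 by a suitable Galois automorphism. The wreath product $C_p\wr C_p$ has a character with this value.

\begin{proposition}\label{prop:odd}
Let $p$ be odd, $\ell=2$ and $H=C_p\wr C_p$ with $C_p=\langle g\rangle$. Let $h=(g^{j^2})_{j\in\mathbb F_p}$ in the base group $C_p^p$ of $H$, let $n$ be a quadratic non-residue modulo $p$, and put $h_0=h$, $h_1=h^n$. Then
\[
|\mathrm{Irr}^x(\Gamma_U)|-|\mathrm{Irr}^x(\Gamma_B)|=\tfrac m2(S_B-S_U)>0,
\]
where $m\geq1$ is the number of $(\lambda_0,\lambda_1)\in\mathrm{Irr}(H)^2$ with $\Lambda_1=-\Lambda_0\neq0$.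
\end{proposition}

\begin{proof}
Let $\zeta$ be a primitive $p$-th root of unity and $\tau_n$ the automorphism of $\mathbb Q(\zeta)$ with $\zeta\mapsto\zeta^n$. Since $h$ has order $p$, for $\lambda\in\mathrm{Irr}(H)$ we have $\lambda(h)\in\mathbb Q(\zeta)$ and $\lambda(h^n)=\tau_n(\lambda(h))$. Therefore
\[
\Lambda_0=\lambda_0(h)\,\tau_n(\lambda_1(h)),\qquad \Lambda_1=\lambda_1(h)\,\tau_n(\lambda_0(h))
\]
are both zero or both nonzero, and they have the same norm from $\mathbb Q(\zeta)$ to $\mathbb Q$. If both are nonzero and $\Lambda_1/\Lambda_0$ is rational, then taking norms gives $(\Lambda_1/\Lambda_0)^{p-1}=1$, so $\Lambda_1/\Lambda_0=\pm1$.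

We count the solutions $(\chi_0,\chi_1)\in X_Y^2$ of \eqref{eq:W} for fixed $(\lambda_0,\lambda_1)$. If $\Lambda_0=\Lambda_1=0$, all $q^4$ pairs are solutions. Otherwise, since the $\rho$'s are nonzero, \eqref{eq:W} means $\Lambda_1/\Lambda_0=-\rho_{\chi_0}/\rho_{\chi_1}$. The right-hand side is rational, so a solution can exist only if $\Lambda_1/\Lambda_0=\pm1$. If $\Lambda_1=\Lambda_0$, the equation is $\rho_{\chi_0}+\rho_{\chi_1}=0$, which has no solution by Lemma~\ref{lem:compare}(ii). If $\Lambda_1=-\Lambda_0$, it is $\rho_{\chi_0}=\rho_{\chi_1}$, which has $S_Y$ solutions. Hence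
\[
W_Y=q^4\cdot\#\{(\lambda_0,\lambda_1)\mid\Lambda_0=0\}+m\,S_Y ,
\]
where the first term does not depend on $Y$. The formula follows from Proposition~\ref{prop:wreath}, and the difference is positive by Lemma~\ref{lem:compare}(iii) once $m\geq1$ is known.

To see $m\geq1$, let $\mu$ be the linear character of $C_p$ with $\mu(g)=\zeta$. The linear character $\mu\times1\times\dots\times1$ of $C_p^p$ is not invariant in $H$, so by (C) it induces to an irreducible character $\lambda_0$ of $H$, and
\[
\lambda_0(h)=\sum_{j\in\mathbb F_p}\zeta^{j^2},\qquad \lambda_0(h^n)=\sum_{j\in\mathbb F_p}\zeta^{nj^2}.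
\]
As $j$ runs through $\mathbb F_p$, the elements $j^2$ and $nj^2$ together take each value in $\mathbb F_p$ exactly twice. So the two sums add up to $2\sum_{k\in\mathbb F_p}\zeta^k=0$, that is, $\lambda_0(h^n)=-\lambda_0(h)$. Moreover $\lambda_0(h)\neq0$, because $\lambda_0(h)=1+2\omega$ with an algebraic integer $\omega$, and $-\frac12$ is not an algebraic integer. With $\lambda_1=1_H$ we get $\Lambda_1=\lambda_0(h^n)=-\lambda_0(h)=-\Lambda_0\neq0$.
\end{proof}

\section{The prime two}

For $p=2$ the choice $\ell=2$ is not allowed, so we take $\ell=3$ and \eqref{eq:W} has three terms. The sign is now easy to get: the central involution of $D_8$ acts as $-1$ in the representation of degree $2$. The extra term must be controlled, and here it helps that the degree $2$ character of $D_8$ vanishes on noncentral elements and that all the ratios $\rho_\chi$ are odd.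

\begin{proposition}\label{prop:two}
Let $p=2$, $\ell=3$ and $H=D_8$. Put $h_0=1$, let $h_1=c$ be the central involution, and let $h_2=t$ be a noncentral element. Then
\[
|\mathrm{Irr}^x(\Gamma_U)|-|\mathrm{Irr}^x(\Gamma_B)|=8q^2(S_B-S_U)>0 .
\]
\end{proposition}

\begin{proof}
The group $D_8$ has four linear characters $\lambda$. They satisfy $\lambda(c)=1$, because $\langle c\rangle=D_8'$, and $\lambda(t)=\pm1$ with each sign occurring twice, because $t\notin D_8'$ and $D_8/D_8'\cong C_2\times C_2$. The remaining character $\delta$ takes the values $2,-2,0$ at $1,c,t$. We count the solutions $\boldsymbol\chi\in X_Y^3$ of \eqref{eq:W} for fixed $\boldsymbol\lambda=(\lambda_0,\lambda_1,\lambda_2)$; here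
\[
\Lambda_k=\lambda_k(1)\,\lambda_{k+1}(c)\,\lambda_{k+2}(t),\qquad k\in\mathbb Z/3,
\]
and we abbreviate $\rho_k=\rho_{\chi_k}$.

\emph{No $\lambda_i$ is $\delta$.} Then every $\Lambda_k$ is $\pm1$, and every $\rho_k$ is odd by Lemma~\ref{lem:compare}(ii). So $\sum_k\rho_k\Lambda_k$ is odd, and there is no solution.

\emph{Exactly one is $\delta$, say $\lambda_m=\delta$.} Put $\varepsilon_i=\lambda_i(t)=\pm1$ for $i\neq m$. Then
\[
\begin{aligned}
\Lambda_m&=\delta(1)\lambda_{m+1}(c)\lambda_{m+2}(t)=2\varepsilon_{m+2},\\
\Lambda_{m-1}&=\lambda_{m-1}(1)\delta(c)\lambda_{m+1}(t)=-2\varepsilon_{m+1},\\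
\Lambda_{m-2}&=\lambda_{m-2}(1)\lambda_{m-1}(c)\delta(t)=0 ,
\end{aligned}
\]
so \eqref{eq:W} becomes $\rho_m=\varepsilon_{m+1}\varepsilon_{m+2}\,\rho_{m-1}$. If $\varepsilon_{m+1}\varepsilon_{m+2}=-1$, there is no solution by Lemma~\ref{lem:compare}(ii). If $\varepsilon_{m+1}\varepsilon_{m+2}=1$, the condition is $\rho_m=\rho_{m-1}$, with $\chi_{m+1}\in X_Y$ arbitrary, and there are $q^2S_Y$ solutions. There are $3$ choices of $m$ and $4\cdot2=8$ ordered pairs of linear characters with the same value at $t$, so this happens for $24$ triples $\boldsymbol\lambda$.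

\emph{Exactly two are $\delta$, and $\lambda_m$ is linear.} As $\delta(t)=0$, only the term with $k+2=m$ survives. It has $\Lambda_{m-2}=\delta(1)\delta(c)\lambda_m(t)=-4\lambda_m(t)\neq0$, and $\rho_{m-2}\neq0$. There is no solution.

\emph{All three are $\delta$.} Then all $\Lambda_k=0$, and all $q^6$ triples $\boldsymbol\chi$ are solutions.

Altogether $W_Y=q^6+24q^2S_Y$. Proposition~\ref{prop:wreath} gives the formula, and Lemma~\ref{lem:compare}(iii) the positivity.
\end{proof}

For $q=4$ we have $S_U=72$ and $S_B=226$, and the difference is $8\cdot16\cdot154=19712$.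

\section{Unbounded ratio}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Given $p$, take $q=p^2$. Propositions~\ref{prop:wreath}, \ref{prop:odd} and \ref{prop:two} give a group $G=\Gamma_U$ and an element $x\in G_p$ lying in a unique Sylow $p$-subgroup $Q$ of $G$, with $\mathrm{Sub}_G(x)=\Gamma_B$ and
\[
R=\frac{|\mathrm{Irr}^x(G)|}{|\mathrm{Irr}^x(\mathrm{Sub}_G(x))|}>1 .
\]
This is the first statement. For the second, let $N\geq1$ and $\underline x=(x,\dots,x)\in G^N$. The Sylow $p$-subgroups of $G^N$ are the direct products of Sylow $p$-subgroups of the factors, so $\underline x$ lies in exactly one of them, $Q^N$. By Lemma~\ref{lem:sub}, $\mathrm{Sub}_{G^N}(\underline x)=N_G(Q)^N=\mathrm{Sub}_G(x)^N$. The irreducible characters of a direct product are the products $\chi_1\times\dots\times\chi_N$, with value $\prod_i\chi_i(x)$ at $\underline x$. Hence $|\mathrm{Irr}^{\underline x}(G^N)|=|\mathrm{Irr}^x(G)|^N$, and in the same way $|\mathrm{Irr}^{\underline x}(\mathrm{Sub}_G(x)^N)|=|\mathrm{Irr}^x(\mathrm{Sub}_G(x))|^N$. The ratio for $(G^N,\underline x)$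 is $R^N$, which tends to infinity with $N$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{atlas} J.~H. Conway et al., \emph{ATLAS}, 1985.
\bibitem{slides} \emph{Picky elements, subnormalisers, and character correspondences}, \texttt{https://www.uv.es/jomimar8/valenciaslides/malle.pdf}.
\bibitem{SF} W.~A. Simpson, J.~S. Frame, \emph{The character tables for $SL(3,q)$, $SU(3,q^2)$, $PSL(3,q)$, $PSU(3,q^2)$}, Canad. J. Math. \textbf{25} (1973), 486--494.
\end{thebibliography}

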